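\title{Velocity averaging in $L^r_xL^2_v$ gains half a derivative only when $r=2$}


\begin{abstract}
If $f$ and $v\cdot\nabla_xf$ belong to $L^2(\mathbb R^n_x\times\mathbb R^n_v)$, then the velocity averages $\int f\varphi\,dv$ belong to $H^{1/2}(\mathbb R^n)$. We show that for $n\ge2$ this gain of half a derivative fails when $L^2_xL^2_v$ is replaced by $L^r_xL^2_v$ with $r\ne2$, $1\le r\le\infty$. It fails for every nonzero bounded weight $\varphi$ with compact support, and even for the target space $B^{1/2}_{r,\infty}$. This proves a conjecture on the range $\frac{2n}{n+1}\le r\le2$. For $r>2$ one focusing wave packet suffices. For $r<2$ the obstruction is of Besicovitch--Kakeya type: the packets live over planar tubes that are compressed on both sides of a hyperplane and disjoint near it, and their averages focus where the tubes are disjoint. For a model weight we bound the loss from below by a power of a logarithm.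
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$ and consider the stationary kinetic transport equation
\begin{equation}\label{eq:transport}
v\cdot\nabla_xf(x,v)=g(x,v),\qquad(x,v)\in\mathbb R^n\times\mathbb R^n,
\end{equation}
in the sense of distributions. For fixed $v$ the equation controls the derivative of $f(\cdot,v)$ along $v$ and nothing else: where $v_1\ne0$, the operator $v\cdot\nabla_x$ annihilates every function of $v$ and of $x_2-(v_2/v_1)x_1$, however rough. A \emph{velocity average}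
\[
\rho_\varphi[f](x)=\int_{\mathbb R^n}f(x,v)\varphi(v)\,dv,\qquad\varphi\in L^\infty_c(\mathbb R^n),
\]
where $L^\infty_c$ denotes the bounded functions with compact support, mixes the directions $v$ and is smoother than $f$.

The classical averaging lemma states that $\rho_\varphi[f]\in H^{1/2}(\mathbb R^n)$ when $f,g\in L^2(\mathbb R^n\times\mathbb R^n)$. We recall a short proof, because it shows where the exponent comes from. The Fourier transform in $x$ turns \eqref{eq:transport} into $\hat f+\hat g=(1+iv\cdot\xi)\hat f$, so the Cauchy--Schwarz inequality in $v$ gives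
\[
|\widehat{\rho_\varphi[f]}(\xi)|^2\le\|(\hat f+\hat g)(\xi,\cdot)\|_{L^2_v}^2\int\frac{|\varphi(v)|^2}{1+(v\cdot\xi)^2}\,dv .
\]
If $\varphi$ vanishes for $|v|>R$, the last integral is at most $\|\varphi\|_{L^2}^2$, and also at most
\[
\|\varphi\|_{L^\infty}^2(2R)^{n-1}\int_{\mathbb R}\frac{dt}{1+|\xi|^2t^2}=\frac{\pi(2R)^{n-1}\|\varphi\|_{L^\infty}^2}{|\xi|}.
\]
Multiplying by $(1+|\xi|^2)^{1/2}$ and applying Plancherel's theorem in $x$ gives the claim.

The space $L^2$ enters twice. The exponent $\frac12$ comes from the velocity side: at frequency $\xi$ the equation gives no information on the slab $|v\cdot\xi|\le1$, whose measure is about $|\xi|^{-1}$, and Cauchy--Schwarz takes the square root. Square integrability in $x$ only serves to sum over frequencies. One may therefore guess that the half derivative survives when $L^2_v$ is kept and $L^2_x$ is replaced by $L^r_x$, at least for $r$ near $2$.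

To state the question, let $L^rL^2=L^r(\mathbb R^n;L^2(\mathbb R^n))$ be the space of measurable $f(x,v)$ such that $x\mapsto\|f(x,\cdot)\|_{L^2_v}$ lies in $L^r(\mathbb R^n)$, and for $1\le r\le\infty$ let
\[
X_r=\{f\in L^rL^2:\ v\cdot\nabla_xf\in L^rL^2\},\qquad\|f\|_{X_r}=\|f\|_{L^rL^2}+\|v\cdot\nabla_xf\|_{L^rL^2}.
\]
For $\mu\ge0$ and $1<r<\infty$, let $W^{\mu,r}(\mathbb R^n)$ be the Bessel potential space of all $u\in L^r$ with $(1-\Delta)^{\mu/2}u\in L^r$, normed by $\|(1-\Delta)^{\mu/2}u\|_{L^r}$; thus $W^{\mu,2}=H^\mu$. The following conjecture, posed in \cite{Arsenio}, says that the guess above is wrong.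

\medskip
\noindent\textbf{Conjecture.} \emph{Let $n\ge2$ and $\frac{2n}{n+1}\le r\le2$. Suppose that $\rho_\varphi[f]\in W^{1/2,r}(\mathbb R^n)$ for all $f,g\in L^rL^2$ satisfying \eqref{eq:transport} and all $\varphi\in L^\infty_c(\mathbb R^n)$. Then $r=2$.}
\medskip

The hypothesis says that $\rho_\varphi$ maps $X_r$ into $W^{1/2,r}$ for every $\varphi$. We prove the conjecture.

\begin{theorem}\label{thm:A}
Let $n\ge2$, $1<r<2$, and $\varphi=\mathbf 1_{[1,2]\times[0,4]\times[0,1]^{n-2}}$. There is $f\in X_r$ with $\rho_\varphi[f]\notin W^{1/2,r}(\mathbb R^n)$. Since $\frac{2n}{n+1}\ge\frac43>1$, the conjecture holds.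
\end{theorem}

The construction gives more. The Besov spaces $B^\mu_{r,\infty}$ are recalled in Section~\ref{sec:prelim}, together with the inclusion $W^{1/2,r}\subset B^{1/2}_{r,\infty}$. For $S\ge1$ we call $\Theta\in C_c^\infty(\mathbb R^n)$ an \emph{$S$-cutoff} if
\[
\Theta=1\ \text{ on }\ \{\tfrac12\le|\xi|\le S+2\}\qquad\text{and}\qquad\operatorname{supp}\Theta\subset\{\tfrac14\le|\xi|\le S+3\}.
\]
The Fourier multiplier $\Theta(D/\lambda)$ then selects the frequencies of size comparable to $\lambda$.

\begin{theorem}\label{thm:B}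
Let $n\ge2$.
\begin{enumerate}
\item[(i)] Let $1\le r\le\infty$, $r\ne2$, and let $\varphi\in L^\infty_c(\mathbb R^n)$ be any function that is not zero almost everywhere. There is $f\in X_r$ with $\rho_\varphi[f]\notin B^{1/2}_{r,\infty}$. In particular, for $1<r<\infty$, the map $\rho_\varphi$ sends $X_r$ into $W^{1/2,r}$ if and only if $r=2$.
\item[(ii)] If $r>2$ and $\mu>1/r$, then for every such $\varphi$ there is $f\in X_r$ with $\rho_\varphi[f]\notin B^\mu_{r,\infty}$.
\item[(iii)] Let $1\le r<2$, let $\varphi$ be as in Theorem~\ref{thm:A}, let $\Theta$ be a $2$-cutoff, and put $\gamma_r=\frac{2-r}{4(3-r)}$. There is $c>0$ such that for all large $\lambda$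
\[
\sup_{\|f\|_{X_r}\le1}\lambda^{1/2}\,\|\Theta(D/\lambda)\rho_\varphi[f]\|_{L^r}\ \ge\ c\,(\log\lambda)^{\gamma_r}.
\]
\end{enumerate}
\end{theorem}

If $\rho_\varphi$ gained half a derivative, the left side in (iii) would stay bounded. So (iii) says that the half derivative is lost by at least this power of a logarithm.

Functions are complex valued. This costs nothing: $v\cdot\nabla_x$ has real coefficients, so the real and imaginary parts $f_1,f_2$ of $f\in X_r$ lie in $X_r$, and since $\rho_\varphi[f]=\rho_\varphi[f_1]+i\rho_\varphi[f_2]$, one of $f_1,f_2$ is a counterexample whenever $f$ is.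

The proof has three ingredients. Section~\ref{sec:prelim} reduces both theorems to the construction of test functions whose average is large at one frequency. Section~\ref{sec:packets} introduces wave packets, which oscillate across a tube without changing the size of $v\cdot\nabla_xf$ and whose average focuses on a short piece of the tube. One packet settles $r>2$, and the same computation identifies what is missing for $r<2$: a planar family of tubes that are disjoint where the packets focus and overlap almost everywhere else. Section~\ref{sec:besicovitch} builds that family, and Section~\ref{sec:superposition} superposes the packets.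

\section{Function spaces and localization in frequency}\label{sec:prelim}

We write $\hat u(\xi)=\int e^{-ix\cdot\xi}u(x)\,dx$, $\check m$ for the inverse transform, and $m(D)u$ for the distribution with transform $m\hat u$. For $m\in C_c^\infty(\mathbb R^n)$ and $\lambda>0$, the operator $m(D/\lambda)$ is convolution with $\lambda^n\check m(\lambda\,\cdot)$, so Young's inequality gives
\begin{equation}\label{eq:young}
\|m(D/\lambda)u\|_{L^r}\le\|\check m\|_{L^1}\|u\|_{L^r},\qquad1\le r\le\infty .
\end{equation}
If $m$ is supported in a ball of radius $R$, integration by parts bounds $(1+|x|^{n+1})|\check m(x)|$, and hence $\|\check m\|_{L^1}$, by $C(n,R)\|m\|_{C^{n+1}}$.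

Fix $\psi\in C_c^\infty(\mathbb R^n)$ with $\psi=1$ on $\{|\xi|\le1\}$ and support in $\{|\xi|\le2\}$. Put $\psi_0=\psi$ and $\psi_k(\xi)=\psi(2^{-k}\xi)-\psi(2^{1-k}\xi)$ for $k\ge1$. Then $\sum_{k\ge0}\psi_k=1$, and $\psi_k$ is supported in $\{2^{k-1}\le|\xi|\le2^{k+1}\}$ for $k\ge1$. With $\Delta_k=\psi_k(D)$, the Besov space $B^\mu_{r,\infty}$ consists of the tempered distributions $u$ with
\[
\|u\|_{B^\mu_{r,\infty}}=\sup_{k\ge0}2^{k\mu}\|\Delta_ku\|_{L^r}<\infty .
\]

The next lemma says that regularity of order $\mu$ forces decay $\lambda^{-\mu}$ at frequency $\lambda$, and that a modulated bump is, up to a controlled error, a function of frequency $\lambda$.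

\begin{lemma}\label{lem:freq}
Let $S\ge1$, let $\Theta$ be an $S$-cutoff, and let $\mu>0$. There are constants $C=C(n,\Theta)$ and $C_\mu=C_\mu(n,\Theta,\psi,\mu)$ such that for all $\lambda\ge1$ and $1\le r\le\infty$:
\begin{enumerate}
\item[(i)] $\|\Theta(D/\lambda)u\|_{L^r}\le C\lambda^{-1/2}\|(1-\Delta)^{1/4}u\|_{L^r}$ and $\|\Theta(D/\lambda)u\|_{L^r}\le C_\mu\lambda^{-\mu}\|u\|_{B^\mu_{r,\infty}}$;
\item[(ii)] if $\omega=(-s,1,0,\dots,0)$ with $|s|\le S$ and $B\in C_c^\infty(\mathbb R^n)$, then
\[
\|(1-\Theta(D/\lambda))(e^{i\lambda\omega\cdot x}B)\|_{L^r}\le C\lambda^{-1}\|\nabla B\|_{L^r}.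
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $\Theta(\xi/\lambda)(1+|\xi|^2)^{-1/4}=\lambda^{-1/2}M_\lambda(\xi/\lambda)$ with $M_\lambda(\zeta)=\Theta(\zeta)(\lambda^{-2}+|\zeta|^2)^{-1/4}$. The functions $M_\lambda$, $\lambda\ge1$, are supported in a fixed annulus away from the origin and are bounded in $C^{n+1}$. Since $\Theta(D/\lambda)u=\lambda^{-1/2}M_\lambda(D/\lambda)(1-\Delta)^{1/4}u$, the first bound follows from \eqref{eq:young}. For the second, write $\Theta(D/\lambda)u=\sum_k\Theta(D/\lambda)\Delta_ku$. A term can be nonzero only if the support of $\psi_k$ meets $\{\lambda/4\le|\xi|\le(S+3)\lambda\}$, which forces $\lambda/8\le2^k\le2(S+3)\lambda$. There are at most $1+\log_2(16(S+3))$ such $k$, and for each of them $\|\Delta_ku\|_{L^r}\le(8/\lambda)^\mu\|u\|_{B^\mu_{r,\infty}}$.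

(ii) Fix $\eta\in C_c^\infty(\{|\zeta|<\frac12\})$ with $\eta(0)=1$. Since $1\le|\omega|\le1+S$, we have $\Theta(\zeta)=1$ whenever $|\zeta-\omega|<\frac12$, and therefore $1-\Theta(\zeta)=(1-\Theta(\zeta))(1-\eta(\zeta-\omega))$. By \eqref{eq:young}, the operator $1-\Theta(D/\lambda)$ has norm at most $1+\|\check\Theta\|_{L^1}$ on $L^r$. Modulation translates the Fourier transform, so
\[
\big(1-\eta(D/\lambda-\omega)\big)(e^{i\lambda\omega\cdot x}B)=e^{i\lambda\omega\cdot x}(B-k_\lambda*B),\qquad k_\lambda=\lambda^n\check\eta(\lambda\,\cdot),\qquad\int k_\lambda=\eta(0)=1 .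
\]
Finally $B-k_\lambda*B=\int k_\lambda(y)\big(B-B(\cdot-y)\big)\,dy$ and $\|B-B(\cdot-y)\|_{L^r}\le|y|\,\|\nabla B\|_{L^r}$, so that $\|B-k_\lambda*B\|_{L^r}\le\lambda^{-1}\|\nabla B\|_{L^r}\int|y|\,|\check\eta(y)|\,dy$.
\end{proof}

The proof of the first bound in (i) uses only that $\Theta$ is smooth and compactly supported away from the origin. Applied to $\psi_1$ with $\lambda=2^{k-1}$ it bounds $2^{k/2}\|\Delta_ku\|_{L^r}$ for $k\ge1$, and the block $k=0$ is covered by \eqref{eq:young} with $m=\psi_0(\xi)(1+|\xi|^2)^{-1/4}$. Hence $W^{1/2,r}\subset B^{1/2}_{r,\infty}$ for $1<r<\infty$.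

The theorems ask for a single $f$ with a rough average. Completeness of $X_r$ lets us work with a family of nice test functions instead. The space $X_r$ is complete: if $(f_k)$ is Cauchy in $X_r$, then $f_k\to f$ and $v\cdot\nabla_xf_k\to g$ in $L^rL^2$, hence in $L^1_{\mathrm{loc}}(\mathbb R^{2n})$, and passing to the limit against test functions gives $v\cdot\nabla_xf=g$.

\begin{lemma}\label{lem:ubp}
Let $1\le r\le\infty$, $\mu>0$, $\varphi\in L^\infty_c$, and let $\Theta$ be an $S$-cutoff for some $S\ge1$. Suppose that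
\begin{equation}\label{eq:unbounded}
\sup_{\lambda\ge1}\ \sup_{\|f\|_{X_r}\le1}\lambda^\mu\,\|\Theta(D/\lambda)\rho_\varphi[f]\|_{L^r}=\infty .
\end{equation}
Then there is $f\in X_r$ with $\rho_\varphi[f]\notin B^\mu_{r,\infty}$. If $\mu=\frac12$ and $1<r<\infty$, then also $\rho_\varphi[f]\notin W^{1/2,r}$.
\end{lemma}

\begin{proof}
By Cauchy--Schwarz, $|\rho_\varphi[f](x)|\le\|\varphi\|_{L^2}\|f(x,\cdot)\|_{L^2_v}$, so by \eqref{eq:young} each operator $A_\lambda=\lambda^\mu\Theta(D/\lambda)\rho_\varphi$ is bounded from $X_r$ to $L^r$. The uniform boundedness principle states that a family of bounded operators on a Banach space that is bounded at each point is bounded in norm. By \eqref{eq:unbounded} the norms $\|A_\lambda\|$ are unbounded, so $\sup_\lambda\|A_\lambda f\|_{L^r}=\infty$ for some $f\in X_r$. Lemma~\ref{lem:freq}(i) excludes $\rho_\varphi[f]$ from the stated spaces.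
\end{proof}

\section{Wave packets and the case $r>2$}\label{sec:packets}

Write $x=(x_1,x_2,x'')$ and $v=(v_1,v_2,v'')$ with $x'',v''\in\mathbb R^{n-2}$; these variables are absent when $n=2$. The construction takes place in the $(x_1,x_2)$ plane, which is where the hypothesis $n\ge2$ is used, and the variables $x''$ only carry a fixed bump. For $v_1\ne0$ let $s=v_2/v_1$ be the \emph{slope} of $v$.

\subsection*{The slope density}
Let $\varphi\in L^\infty_c$ be nonzero on a set of positive measure. We choose a bounded measurable set $Q\subset\mathbb R^n$ of positive measure and constants $c_0>0$, $S\ge1$ such that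
\begin{equation}\label{eq:Q}
|\varphi|\ge c_0,\qquad v_1\ne0,\qquad|v_2|\le S|v_1|\qquad\text{on }Q .
\end{equation}
This is possible because the bounded sets $\{|\varphi|\ge1/k,\ v_1\ne0,\ |v_2|\le k|v_1|\}$ increase with $k$ to $\{\varphi\ne0,\ v_1\ne0\}$, which has positive measure. Put $\sigma=\mathbf 1_Q/\varphi$, so that $\sigma\varphi=\mathbf 1_Q$ and $|\sigma|\le c_0^{-1}\mathbf 1_Q$. A factor $\sigma(v)$ in the test function removes the sign, the phase and the size of $\varphi$. The change of variables $v_2=sv_1$ has Jacobian $|v_1|$, so for bounded measurable $H$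
\begin{equation}\label{eq:Phi}
\int_QH(v_2/v_1)\,dv=\int_{\mathbb R}H(s)\Phi(s)\,ds,\qquad\Phi(s)=\iint\mathbf 1_Q(v_1,sv_1,v'')\,|v_1|\,dv_1\,dv'' .
\end{equation}
The density $\Phi\ge0$ is bounded because $Q$ is bounded, it vanishes for $|s|>S$, and $\int\Phi=|Q|>0$. For a set $I$ of slopes let $m(I)=\int_I\Phi\,ds$, the measure of the velocities in $Q$ with slope in $I$.

For the weight of Theorem~\ref{thm:A} we always make the \emph{model choice}
\begin{equation}\label{eq:model}
Q=\{1\le v_1\le2,\ 0\le v_2/v_1\le2,\ v''\in[0,1]^{n-2}\},\qquad c_0=1,\qquad S=2 .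
\end{equation}
On $Q$ we have $0\le v_2\le4$, so $\varphi=1$ and $\sigma=\mathbf 1_Q$, and $\Phi=\frac32\mathbf 1_{[0,2]}$ because $\int_1^2v_1\,dv_1=\frac32$.

\subsection*{Packets}
Fix an $S$-cutoff $\Theta$ and three bump functions:
\begin{itemize}
\item $\chi\in C_c^\infty(-1,1)$ with $0\le\chi\le1$ and $\chi=1$ on $[-\frac12,\frac12]$;
\item $\kappa\in C_c^\infty(-\frac12,\frac12)$ with $0\le\kappa\le1$ and $\kappa=1$ on $[-\frac14,\frac14]$;
\item $a\in C_c^\infty(\mathbb R^{n-2})$ with $a\ge0$, $a\not\equiv0$ (and $a=1$ if $n=2$).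
\end{itemize}
From now on $C,c>0$ denote constants that depend only on $n,r,\varphi,Q,c_0,S,\Theta$ and these bumps. Given an interval $I$ of slopes, an intercept $\beta\in\mathbb R$, a width $\delta\in(0,1]$ and a frequency $\Lambda\ge1$, define the \emph{packet}
\begin{equation}\label{eq:packet}
\Pi(I,\beta,\delta,\Lambda)(x,v)=\sigma(v)\mathbf 1_I(s)\,\chi(x_1)\,a(x'')\,\kappa\Big(\frac{x_2-sx_1-\beta}\delta\Big)e^{i\Lambda(x_2-sx_1)},\qquad s=\frac{v_2}{v_1}.
\end{equation}
The thin cutoff and the fast oscillation depend on $x$ only through $x_2-sx_1$, which is constant along $v$, so the transport operator does not see them. All the phases $\Lambda(x_2-sx_1)$, $s\in I$, agree on the hyperplane $\{x_1=0\}$, so the average in $v$ has no cancellation near it. For $\theta,\beta\in\mathbb R$ and $\ell>0$ let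
\[
T(\theta,\beta,\ell)=\{(x_1,x_2):\ |x_1|\le1,\ |x_2-\theta x_1-\beta|\le\ell\},
\]
a planar tube of area $4\ell$.

\begin{lemma}\label{lem:packet}
Let $f=\Pi(I,\beta,\delta,\Lambda)$ with $I\subset[\theta-h,\theta+h]$, let $\rho=\rho_\varphi[f]$ and $T=T(\theta,\beta,\frac\delta2+h)$. Then $f\in X_r$ for $1\le r\le\infty$, and:
\begin{enumerate}
\item[(a)] \emph{(Size.)} $\int\big(|f|^2+|v\cdot\nabla_xf|^2\big)\,dv\le C\,m(I)\,\mathbf 1_T(x_1,x_2)\,\mathbf 1_{\operatorname{supp}a}(x'')$. In particular $\rho(x)=0$ if $(x_1,x_2)\notin T$.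
\item[(b)] \emph{(Focusing.)} $|\rho(x)|\ge\frac12m(I)\,a(x'')$ at every $x$ with
\[
|x_1|\le\tfrac12,\qquad\Lambda h|x_1|\le1,\qquad|x_2-\theta x_1-\beta|+h|x_1|\le\tfrac\delta4 .
\]
\item[(c)] \emph{(Frequency.)} $\|(1-\Theta(D/\Lambda))\rho\|_{L^r}\le C\,m(I)\,\Lambda^{-1}\delta^{1/r-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For each $v$ the function $f(\cdot,v)$ is smooth with compact support. Since $(v_1\partial_{x_1}+v_2\partial_{x_2})(x_2-sx_1)=-v_1s+v_2=0$,
\[
v\cdot\nabla_xf=\sigma(v)\mathbf 1_I(s)\big(v_1\chi'(x_1)a(x'')+\chi(x_1)\,v''\cdot\nabla a(x'')\big)\kappa\Big(\frac{x_2-sx_1-\beta}\delta\Big)e^{i\Lambda(x_2-sx_1)} .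
\]
Both $f$ and this function are bounded by a constant $C$ and have compact support in $(x,v)$. Integrating by parts in $x$ for each $v$ and using Fubini's theorem shows that the identity holds in the sense of distributions, so $f\in X_r$. Both functions vanish unless $v\in Q$, $s\in I$, $x''\in\operatorname{supp}a$, $|x_1|\le1$ and $|x_2-sx_1-\beta|\le\frac\delta2$. The last two conditions give $|x_2-\theta x_1-\beta|\le\frac\delta2+|s-\theta||x_1|\le\frac\delta2+h$. The velocities involved form a set of measure $m(I)$.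

(b) By \eqref{eq:Phi} and $\sigma\varphi=\mathbf 1_Q$,
\begin{equation}\label{eq:rho}
\rho(x)=\int_I\Phi(s)\,e^{i\Lambda\omega_s\cdot x}B_s(x)\,ds,\qquad\omega_s=(-s,1,0,\dots,0),\qquad B_s=\chi(x_1)a(x'')\kappa\Big(\frac{x_2-sx_1-\beta}\delta\Big).
\end{equation}
At a point $x$ as in (b) we have $\chi(x_1)=1$, and $|x_2-sx_1-\beta|\le|x_2-\theta x_1-\beta|+h|x_1|\le\frac\delta4$ for $s\in I$, so $B_s(x)=a(x'')$. Hence
\[
|\rho(x)|=a(x'')\Big|\int_I\Phi(s)e^{-i\Lambda(s-\theta)x_1}\,ds\Big|\ge a(x'')\int_I\Phi(s)\cos\big(\Lambda(s-\theta)x_1\big)\,ds\ge a(x'')\,m(I)\cos1,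
\]
because $\Phi\ge0$ and $|\Lambda(s-\theta)x_1|\le\Lambda h|x_1|\le1$. Finally $\cos1>\frac12$.

(c) Only slopes with $|s|\le S$ contribute to \eqref{eq:rho}. For these $|\nabla B_s|\le C/\delta$, and $B_s$ is supported in a set of measure at most $C\delta$, so $\|\nabla B_s\|_{L^r}\le C\delta^{1/r-1}$. The operator $\Theta(D/\Lambda)$ is convolution with an integrable kernel, so it commutes with the integral in $s$ by Fubini's theorem. Minkowski's inequality and Lemma~\ref{lem:freq}(ii) give the bound.
\end{proof}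

\subsection*{What one packet gives}
Take $n=2$, the model choice \eqref{eq:model}, and a packet $f=\Pi([0,\alpha],0,w,\lambda)$ of width $w\le1$ and aperture $\alpha\le w/8$. Define the \emph{focal length} $\tau$ by
\[
\lambda=\frac2{\tau\alpha},
\]
and assume $\tau\le\frac14$. All rays of the packet stay in a tube of width about $w$, and $|f|=1$ for all $s\in[0,\alpha]$, $1\le v_1\le2$, when $|x_1|\le\frac12$, $|x_2|\le w/8$. So $\|f\|_{X_r}$ is comparable to $\alpha^{1/2}w^{1/r}$. By Lemma~\ref{lem:packet}(b), $|\rho|\ge c\alpha$ on the rectangle $|x_1|\le\tau/2$, $|x_2|\le w/8$. Away from it the phases cancel: one integration by parts in $s$ in \eqref{eq:rho}, with $|\partial_sB_s|\le C/w$ and $\alpha\le w$, gives $|\rho|\le C/(\lambda|x_1|)\le C\alpha\tau/|x_1|$. Since also $|\rho|\le C\alpha$ and $\int_\tau^1(\tau/t)^r\,dt\le\tau/(r-1)$, the norm $\|\rho\|_{L^r}$ is comparable to $\alpha(\tau w)^{1/r}$ for $r>1$. Using $\lambda^{1/2}\alpha=\sqrt2\,\tau^{-1/2}\alpha^{1/2}$, we find that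
\begin{equation}\label{eq:onepacket}
\frac{\lambda^{1/2}\|\rho\|_{L^r}}{\|f\|_{X_r}}\quad\text{is comparable to}\quad\tau^{-1/2}\cdot\tau^{1/r}.
\end{equation}
The factor $\tau^{-1/2}$ is the gain from focusing: the aperture is $2/\tau$ times the width $1/\lambda$ of the slab seen in the $L^2$ proof, and yet no cancellation occurs. The factor $\tau^{1/r}$ is the price: $\rho$ is large on a length $\tau$ while $f$ occupies a length $1$. The two balance at $r=2$, and the gain wins for $r>2$. The extreme case, with aperture and width of order $1$ and focal length of order $1/\Lambda$, gives part (ii) of Theorem~\ref{thm:B}.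

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii), and of (i) for $r>2$]
Let $2<r\le\infty$, with $1/r=0$ if $r=\infty$, and let $f=\Pi([-S,S],0,1,\Lambda)$ with $\Lambda\ge8$. Apply Lemma~\ref{lem:packet} with $\theta=0$, $h=S$, $m(I)=|Q|$. By (a), $\|f\|_{X_r}\le C$. If $|x_1|\le1/(S\Lambda)$ and $|x_2|\le\frac18$, then $|x_1|\le\frac18$, $\Lambda S|x_1|\le1$ and $|x_2|+S|x_1|\le\frac18+\frac1\Lambda\le\frac14$, so (b) gives $|\rho|\ge\frac12|Q|\,a(x'')$. This rectangle has area $1/(2S\Lambda)$, so $\|\rho\|_{L^r}\ge c\Lambda^{-1/r}$. By (c), $\|(1-\Theta(D/\Lambda))\rho\|_{L^r}\le C\Lambda^{-1}$, which is at most $\frac12\|\rho\|_{L^r}$ for large $\Lambda$ because $1/r<1$. Therefore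
\[
\Lambda^\mu\|\Theta(D/\Lambda)\rho\|_{L^r}\ge c\,\Lambda^{\mu-1/r}\ge c\,\Lambda^{\mu-1/r}\|f\|_{X_r},
\]
and $f\ne0$ since $\rho\ne0$. If $\mu>1/r$, then \eqref{eq:unbounded} holds and Lemma~\ref{lem:ubp} gives (ii). The choice $\mu=\frac12>1/r$ gives (i) for $r>2$.
\end{proof}

\subsection*{What is missing for $r<2$}
For $1<r\le2$ the ratio \eqref{eq:onepacket} stays bounded. Shortening the packet does not help: replacing $\chi(x_1)$ by $\chi(x_1/\ell)$ with $\tau\le\ell\le1$ creates a term $v_1\ell^{-1}\chi'(x_1/\ell)$ in $v\cdot\nabla_xf$, whose norm is comparable to $\ell^{1/r-1}\alpha^{1/2}w^{1/r}\ge\alpha^{1/2}w^{1/r}$. The same term appears if only one end is shortened. So each packet has to extend to distance of order $1$ on both sides of the focal strip $|x_1|\le\tau/2$, and the price $\tau^{1/r}$ must be recovered otherwise.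

Take $N$ packets with disjoint slope intervals, carried by tubes $T_j$ of width about $w$, and let $\nu=\sum_j\mathbf 1_{T_j}$ count the overlaps. The packets have disjoint supports in $v$, so $\|f(x,\cdot)\|_{L^2_v}$ is at most about $(\alpha\nu)^{1/2}$, and $\|f\|_{X_r}^r$ is at most about $\alpha^{r/2}\int\nu^{r/2}$. For $r=2$ this is a multiple of $\alpha Nw$ for any arrangement of the tubes, in agreement with the averaging lemma. For $r<2$ the function $\nu\mapsto\nu^{r/2}$ is strictly concave: $M$ tubes lying over the same region cost $M^{r/2}$ times its area, whereas $M$ disjoint tubes cost $M$ times the area. The average, on the other hand, is large only on the focal strip, where we want the tubes disjoint so that $\|\rho\|_{L^r}^r$ collects $N$ full contributions $\alpha^r\tau w$. If the tubes overlap so much outside the strip that $\int\nu^{r/2}\le C\tau Nw$, the price disappears and the ratio becomes $\tau^{-1/2}$.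

\section{A two-sided Besicovitch family of tubes}\label{sec:besicovitch}

Let $0<\tau\le\frac14$ and let $K\ge1$ be an integer. We first build a family of $2^K$ lines that is compressed on the left of the focal strip only. Put
\[
t_i=-1+(1-\tau)\frac iK\quad(0\le i\le K),\qquad c_\epsilon(t)=\sum_{i=1}^K2^{-i}\epsilon_i\,(t-t_i)\quad\big(\epsilon\in\{0,1\}^K\big).
\]
The points $t_i$ increase from $t_0=-1$ to $t_K=-\tau$ in steps of length at most $1/K$. The slope of $c_\epsilon$ has binary digits $\epsilon_1,\dots,\epsilon_K$, and the $i$-th digit has no effect at $t=t_i$: two lines that differ only in that digit cross there (Figure~\ref{fig:lines}). Near $t_m$ the digits just after the $m$-th are close to their crossing points. So the $2^m$ clusters determined by the first $m$ digits have size about $2^{-m}/K$ rather than $2^{-m}$, and together they occupy a length of order $1/K$.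

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=4.5,yscale=2.5]
\fill[gray!20] (-0.125,-0.45) rectangle (0.125,1.45);
\foreach \ea in {0,1} { \foreach \eb in {0,1} { \foreach \ec in {0,1} {
  \draw (-1,{-0.125*\ea-0.125*\eb-0.09375*\ec}) -- (1,{0.875*\ea+0.375*\eb+0.15625*\ec});
}}}
\draw[dashed] (-0.75,0.7) -- (-0.75,-0.45) node[below] {$t_1$};
\draw[dashed] (-0.5,0.7) -- (-0.5,-0.45) node[below] {$t_2$};
\draw[dashed] (-0.25,0.7) -- (-0.25,-0.45) node[below] {$t_3$};
\node[below] at (-1,-0.45) {$-1$};
\node[below] at (0,-0.45) {$0$};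
\node[below] at (1,-0.45) {$1$};
\end{tikzpicture}
\caption{The eight lines $x_2=\sum_{i=1}^32^{-i}\epsilon_i(x_1-t_i)$, $\epsilon_i\in\{0,1\}$, for $K=3$, $\tau=\frac14$, $t_i=-1+\frac i4$. Lines that differ only in $\epsilon_i$ cross at $x_1=t_i$, so the family is compressed on the left and separated on the shaded strip $|x_1|\le\tau/2$. In the two-sided family each line is replaced by a thin bundle: the same picture, reflected through the origin and flattened vertically, which is compressed on the right.}
\label{fig:lines}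
\end{figure}

\begin{lemma}\label{lem:onesided}
\begin{enumerate}
\item[(a)] If $t\ge-\tau/2$ and $\epsilon\ne\tilde\epsilon$, then $|c_\epsilon(t)-c_{\tilde\epsilon}(t)|\ge2^{-K}\tau/2$.
\item[(b)] If $t\in[t_{m-1},t_m]$, $1\le m\le K$, the values $c_\epsilon(t)$ lie in a union of $2^m$ intervals of length $3\cdot2^{-m}/K$.
\item[(c)] For every $t$ the values $c_\epsilon(t)$ lie in one interval of length $1+|t|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $i$ be the first index at which $\epsilon$ and $\tilde\epsilon$ differ. Since $t_i\le t_k\le-\tau$ for $k\ge i$, we have $\tau/2\le t-t_k\le t-t_i$. Hence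
\[
|c_\epsilon(t)-c_{\tilde\epsilon}(t)|\ge\Big(2^{-i}-\sum_{k=i+1}^K2^{-k}\Big)(t-t_i)=2^{-K}(t-t_i)\ge2^{-K}\tau/2 .
\]
(b) For $i>m$ we have $0\le t_i-t\le t_i-t_{m-1}\le(i-m+1)/K$. Once $\epsilon_1,\dots,\epsilon_m$ are fixed, the remaining terms are nonpositive, with total absolute value at most $\sum_{k\ge1}2^{-m-k}(k+1)/K=3\cdot2^{-m}/K$.

(c) Two values differ by at most $\sum_i2^{-i}|t-t_i|\le1+|t|$, since $|t_i|\le1$.
\end{proof}

By (a), these lines stay apart on the whole right side. To compress there as well, we replace each line by a bundle of $2^K$ lines, adding to it the reflected family $-c_{\epsilon'}(-t)$, whose crossing points are $-t_i\in[\tau,1)$. The bundles must be thin enough to remain separated on the focal strip, where their axes may be only $2^{-K}\tau/2$ apart. So we flatten the reflected family by a factor $2^{-K-q}$, where $q$ is the integer with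
\[
\tau/16<2^{-q}\le\tau/8 .
\]
For $j=(\epsilon,\epsilon')\in\{0,1\}^K\times\{0,1\}^K$ define the affine function
\[
y_j(t)=c_\epsilon(t)-2^{-K-q}c_{\epsilon'}(-t)=\theta_jt+b_j,\qquad\theta_j=\sum_{i=1}^K2^{-i}\epsilon_i+2^{-K-q}\sum_{i=1}^K2^{-i}\epsilon_i',\qquad b_j=y_j(0).
\]
There are $N=2^{2K}$ indices. The binary expansion of $\theta_j$ has the digits $\epsilon$ in positions $1,\dots,K$, the digits $\epsilon'$ in positions $K+q+1,\dots,2K+q$, and zeros elsewhere. So the slopes $\theta_j\in[0,1)$ are distinct multiples of $2^{-2K-q}$. Let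
\[
w=\tau\,2^{-2K-q-3},\qquad T_j=T(\theta_j,b_j,w),\qquad\nu=\sum_j\mathbf 1_{T_j}.
\]
The product $Nw$ does not depend on $K$:
\begin{equation}\label{eq:Nw}
Nw=\tau2^{-q-3}\in(\tau^2/128,\ \tau^2/64].
\end{equation}

The case $K=1$ shows the pattern. Then $t_1=-\tau$, and the four lines are $y_j(t)=\frac12\epsilon(t+\tau)+2^{-q-2}\epsilon'(t-\tau)$. At $t=-\tau$ the two bundles lie on top of each other: the values are $0$ and $-2^{-q-1}\tau$, each taken twice. At $t=\tau$ each bundle collapses to a point: the values are $0$ and $\tau$, each taken twice. For $|t|\le\tau/2$ the axes of the bundles are at least $\tau/4$ apart, and the two lines in a bundle are between $2^{-q-3}\tau=4w$ and $12w$ apart, so the four tubes are disjoint there. With $K=1$ the overlap is at most of this modest kind. Taking $K$ large spreads the crossings over all of $\tau\le|t|\le1$.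

\begin{lemma}\label{lem:besicovitch}
\begin{enumerate}
\item[(a)] If $|t|\le\tau/2$ and $j\ne l$, then $|y_j(t)-y_l(t)|\ge4w$. In particular the sets $T_j\cap\{|x_1|\le\tau/2\}$ are pairwise disjoint.
\item[(b)] The set $E=\bigcup_jT_j\cap\{\tau\le|x_1|\le1\}$ has area at most $14/K$.
\item[(c)] For $1\le r<2$, $\int\nu^{r/2}\le4\tau Nw+(14/K)^{1-r/2}(4Nw)^{r/2}$. In particular
\[
\int\nu^{r/2}\le5\tau Nw\quad\text{if}\quad K\ge C_r\tau^{-p},\qquad\text{where}\quad p=2+\frac2{2-r},\quad C_r=14\cdot128\cdot4^{r/(2-r)} .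
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $j=(\epsilon,\epsilon')$, $l=(\tilde\epsilon,\tilde\epsilon')$, and note that $4w=2^{-2K-q}\tau/2$. Both $t$ and $-t$ are at least $-\tau/2$. If $\epsilon=\tilde\epsilon$, then $\epsilon'\ne\tilde\epsilon'$ and Lemma~\ref{lem:onesided}(a) at $-t$ gives $|y_j(t)-y_l(t)|\ge2^{-K-q}\cdot2^{-K}\tau/2=4w$. If $\epsilon\ne\tilde\epsilon$, parts (a) and (c) of that lemma give
\[
|y_j(t)-y_l(t)|\ge2^{-K}\frac\tau2-2^{-K-q}\Big(1+\frac\tau2\Big)\ge2^{-K}\tau\Big(\frac12-\frac18\cdot\frac98\Big)\ge2^{-K}\frac\tau4\ge4w .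
\]
The vertical section of $T_j$ at $x_1=t$ is the interval of radius $w$ centered at $y_j(t)$, so the sections are disjoint.

(b) We bound the length of the vertical sections of $E$. The intervals $[t_{m-1},t_m]$, $1\le m\le K$, cover $[-1,-\tau]$ and have length at most $1/K$.

\emph{Left side.} Let $t\in[t_{m-1},t_m]$. The values $c_\epsilon(t)$ lie in $2^m$ intervals of length $3\cdot2^{-m}/K$, the values $2^{-K-q}c_{\epsilon'}(-t)$ lie in one interval of length $2\cdot2^{-K-q}$, and thickening by $w$ on both sides adds $2w\le2^{-K-q}$. So the section has length at most $2^m(3\cdot2^{-m}/K+3\cdot2^{-K-q})\le3/K+3\cdot2^{m-K}$. Since $\sum_{m=1}^K2^{m-K}\le2$, the area on the left is at most $\frac1K\sum_m(3/K+3\cdot2^{m-K})\le9/K$.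

\emph{Right side.} Let $-t\in[t_{m-1},t_m]$. For each of the $2^K$ values of $\epsilon$, the numbers $y_{(\epsilon,\epsilon')}(t)$ lie in $2^m$ intervals of length $2^{-K-q}\cdot3\cdot2^{-m}/K$. So the section has length at most $2^{K+m}(2^{-K-q}\cdot3\cdot2^{-m}/K+2w)\le3/K+2^{m-K}$, where we used $2^{K+m}\cdot2w=\tau2^{m-K-q-2}$. The area on the right is at most $3/K+2/K=5/K$.

(c) On $\{|x_1|\le\tau\}$ we use $\nu^{r/2}\le\nu$, valid because $\nu$ is a nonnegative integer and $r\le2$; the integral of $\nu$ there is $N\cdot2w\cdot2\tau$. On $E$, H\"older's inequality with exponents $2/r$ and $2/(2-r)$ gives $\int_E\nu^{r/2}\le|E|^{1-r/2}\big(\int\nu\big)^{r/2}$, and $\int\nu=4Nw$. This is the first bound. Its second term is at most $\tau Nw$ if $(14/K)^{1-r/2}4^{r/2}\le\tau(Nw)^{1-r/2}$. By \eqref{eq:Nw} it suffices that $(14/K)^{1-r/2}4^{r/2}\le\tau(\tau^2/128)^{1-r/2}$, and raising to the power $2/(2-r)$ turns this into $K\ge C_r\tau^{-p}$.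
\end{proof}

The hypothesis $r<2$ enters the proof of the theorems at this point only, through the positive exponent $1-r/2$ on $|E|$. As $r\to2$ both $p$ and $C_r$ tend to infinity.

\section{Superposition of packets and the case $r<2$}\label{sec:superposition}

We place one packet on each tube. For the model choice \eqref{eq:model} every slope in $[0,2]$ is available with density $\frac32$. For a general weight the set where $\Phi$ is bounded below may contain no interval, and we zoom in at a point of density. The zoom is the map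
\[
L(x_1,x_2)=(x_1,\ s_0x_1+\varepsilon x_2),\qquad\det L=\varepsilon,
\]
which sends slope $s$ to slope $s_0+\varepsilon s$. Applying $L$ to both $x$ and $v$ commutes with $v\cdot\nabla_x$ and multiplies $\|f\|_{X_r}$ by $\varepsilon^{1/2+1/r}$. It multiplies the $L^r$ norm of $\int f\,dv$ by $\varepsilon^{1+1/r}$, and turns the phase $\lambda(x_2-sx_1)$ into $(\lambda/\varepsilon)(x_2-(s_0+\varepsilon s)x_1)$. With half a derivative both sides of the estimate thus scale as $\varepsilon^{1/2+1/r}$, which is why the bound below does not depend on $\varepsilon$. On a first reading one may take $s_0=0$, $\varepsilon=1$, $\Phi=\frac32\mathbf 1_{[0,2]}$.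

\begin{proposition}\label{prop:main}
Let $1\le r<2$, let $\varphi,Q,c_0,S,\Phi,\Theta$ be as in Section~\ref{sec:packets}, let $c_1>0$ and $P=\{\Phi\ge c_1\}$. There are constants $C_*,c_*>0$, depending only on $n,r,\varphi,Q,c_0,S,c_1,\Theta$ and the bumps, with the following property. Let $0<\tau\le\frac14$, $K\ge C_r\tau^{-p}$, and let $w$ be the width of Section~\ref{sec:besicovitch}. Let $\alpha,\lambda>0$ satisfy
\begin{equation}\label{eq:params}
\lambda=\frac2{\tau\alpha},\qquad\alpha\le\frac w8,\qquad\lambda\ge C_*\tau^{-3}w^{-2},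
\end{equation}
and let $s_0\in\mathbb R$, $\varepsilon\in(0,1]$ satisfy
\begin{equation}\label{eq:density}
\big|[s_0,s_0+2\varepsilon]\setminus P\big|\le\tfrac12\varepsilon\alpha .
\end{equation}
Then, with $\Lambda=\lambda/\varepsilon$, there is a nonzero $f\in X_r$ such that
\[
\Lambda^{1/2}\,\|\Theta(D/\Lambda)\rho_\varphi[f]\|_{L^r}\ge c_*\,\tau^{-1/2}\,\|f\|_{X_r}.
\]
\end{proposition}

\begin{proof}
Constants may now depend on $c_1$, but not on $\tau,K,\alpha,\lambda,s_0,\varepsilon$. Let
\[
I_j=[s_0+\varepsilon\theta_j,\ s_0+\varepsilon\theta_j+\varepsilon\alpha),\qquad f_j=\Pi(I_j,\varepsilon b_j,\varepsilon w,\Lambda),\qquad f=\sum_jf_j,\qquad\rho=\sum_j\rho_j,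
\]
where $\rho_j=\rho_\varphi[f_j]$. The intervals $I_j$ are disjoint because $\alpha\le w/8<2^{-2K-q}$, and they lie in $[s_0,s_0+2\varepsilon]$ because $0\le\theta_j<1$ and $\alpha\le1$. By \eqref{eq:density}, at least half of each $I_j$ lies in $P$, so
\begin{equation}\label{eq:mass}
\tfrac12c_1\,\varepsilon\alpha\le m(I_j)\le\|\Phi\|_{L^\infty}\,\varepsilon\alpha .
\end{equation}
We apply Lemma~\ref{lem:packet} to $f_j$ with $\theta=s_0+\varepsilon\theta_j$, $h=\varepsilon\alpha$, $\beta=\varepsilon b_j$, $\delta=\varepsilon w$. Then $x_2-\theta x_1-\beta=x_2-s_0x_1-\varepsilon y_j(x_1)$, and $L(T_j)$ is the set where $|x_1|\le1$ and this quantity is at most $\varepsilon w$ in absolute value.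

\emph{The norm of $f$.} Since $\frac\delta2+h\le\varepsilon w$, the tube in Lemma~\ref{lem:packet}(a) is contained in $L(T_j)$. The $I_j$ are disjoint, so the functions $f_j(x,\cdot)$ have disjoint supports in $v$, and so do the functions $v\cdot\nabla_xf_j(x,\cdot)$. Hence
\[
\int\big(|f|^2+|v\cdot\nabla_xf|^2\big)\,dv\le C\varepsilon\alpha\;\nu\big(L^{-1}(x_1,x_2)\big)\,\mathbf 1_{\operatorname{supp}a}(x''),
\]
and by the change of variables $L$ and Lemma~\ref{lem:besicovitch}(c),
\begin{equation}\label{eq:upper}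
\|f\|_{X_r}\le C(\varepsilon\alpha)^{1/2}\Big(\varepsilon\int\nu^{r/2}\Big)^{1/r}\le C(\varepsilon\alpha)^{1/2}(\varepsilon\tau Nw)^{1/r}.
\end{equation}

\emph{The average on the focal strip.} Let $G_j=\{|x_1|\le\tau/2,\ |x_2-y_j(x_1)|\le w/8\}\subset T_j$. Let $(x_1,x_2)\in L(G_j)$. By Lemma~\ref{lem:besicovitch}(a) this point lies in no $L(T_l)$ with $l\ne j$, so $\rho(x)=\rho_j(x)$. The three conditions of Lemma~\ref{lem:packet}(b) hold: $|x_1|\le\frac12$, next $\Lambda h|x_1|\le\lambda\alpha\tau/2=1$, and finally $|x_2-\theta x_1-\beta|+h|x_1|\le\varepsilon w/8+\varepsilon\alpha\le\delta/4$. With \eqref{eq:mass} this gives $|\rho(x)|\ge\frac14c_1\varepsilon\alpha\,a(x'')$. The sets $L(G_j)$ are disjoint, each of area $\varepsilon\tau w/4$, so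
\begin{equation}\label{eq:lower}
\|\rho\|_{L^r}\ge c\,\varepsilon\alpha\,(\varepsilon\tau Nw)^{1/r}.
\end{equation}
In particular $f\ne0$.

\emph{Localization at frequency $\Lambda$.} The lower bound must be transferred from $\rho$ to $\Theta(D/\Lambda)\rho$. A crude sum over the $N$ packets suffices, because $\lambda$ is taken large compared with $1/w$. By Lemma~\ref{lem:packet}(c), \eqref{eq:mass}, $w\le1$ and $Nw\le1$,
\[
\|(1-\Theta(D/\Lambda))\rho\|_{L^r}\le CN\,\varepsilon\alpha\,\frac\varepsilon\lambda\,(\varepsilon w)^{1/r-1}\le C\,\varepsilon\alpha\,\varepsilon^{1/r}\,\lambda^{-1}w^{-2}.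
\]
On the other hand $\tau^3/128\le\tau Nw\le1$ by \eqref{eq:Nw}, and $1/r\le1$, so \eqref{eq:lower} gives $\|\rho\|_{L^r}\ge c\,\varepsilon\alpha\,\varepsilon^{1/r}\tau^3$. The powers of $\varepsilon$ and $\alpha$ match, so there is a constant $C_*$ of the stated kind such that $\lambda\ge C_*\tau^{-3}w^{-2}$ implies $\|\Theta(D/\Lambda)\rho\|_{L^r}\ge\frac12\|\rho\|_{L^r}$.

\emph{Conclusion.} We have $\Lambda^{1/2}\varepsilon\alpha=(\varepsilon\lambda\alpha^2)^{1/2}=\sqrt2\,\tau^{-1/2}(\varepsilon\alpha)^{1/2}$. By \eqref{eq:lower} and \eqref{eq:upper},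
\[
\Lambda^{1/2}\|\Theta(D/\Lambda)\rho\|_{L^r}\ge c\,\tau^{-1/2}(\varepsilon\alpha)^{1/2}(\varepsilon\tau Nw)^{1/r}\ge c_*\,\tau^{-1/2}\|f\|_{X_r}.\qedhere
\]
\end{proof}

It remains to choose the parameters. For the model weight no zoom is needed, so the frequency can be prescribed and $\tau$ chosen as a function of it. The frequency has to exceed $w^{-2}$, which is exponential in $K$, while the compression in Lemma~\ref{lem:besicovitch}(b) is only $1/K$. This is why the construction yields a logarithmic loss.

\begin{proof}[Proof of Theorem~\ref{thm:B}(iii) and Theorem~\ref{thm:A}]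
Let $1\le r<2$. Make the model choice \eqref{eq:model} and take $c_1=\frac32$, $s_0=0$, $\varepsilon=1$. Then $P=[0,2]$, condition \eqref{eq:density} holds for every $\alpha$, and $\Lambda=\lambda$. Given a large $\lambda$, set
\[
\tau=A(\log\lambda)^{-1/p},\qquad K=\lceil C_r\tau^{-p}\rceil,\qquad\alpha=\frac2{\tau\lambda},
\]
where $A=A(r)$ is chosen so that $C_rA^{-p}\le\frac1{16}$. Then $\tau\le\frac14$ for large $\lambda$, and $K\le\frac1{16}\log\lambda+1$, so $2^{4K}\le16\cdot2^{(\log\lambda)/4}\le16\lambda^{1/4}$. By \eqref{eq:Nw}, $w\ge\tau^22^{-2K}/128$. The condition $\alpha\le w/8$ reads $\lambda\ge16/(\tau w)$, and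
\[
\max\big(16\,\tau^{-1}w^{-1},\ C_*\tau^{-3}w^{-2}\big)\le C\tau^{-7}2^{4K}\le C(\log\lambda)^{7/p}\lambda^{1/4}\le\lambda
\]
for large $\lambda$. So \eqref{eq:params} holds, and Proposition~\ref{prop:main} bounds the supremum in (iii) from below by $c_*\tau^{-1/2}=c_*A^{-1/2}(\log\lambda)^{1/(2p)}$. Since $p=\frac{2(3-r)}{2-r}$, we have $\frac1{2p}=\gamma_r$. This proves (iii).

As $\gamma_r>0$, (iii) gives \eqref{eq:unbounded} with $\mu=\frac12$. For $1<r<2$, Lemma~\ref{lem:ubp} provides $f\in X_r$ with $\rho_\varphi[f]\notin W^{1/2,r}$. If $\frac{2n}{n+1}\le r<2$, then $1<r<2$, and the pair $f$, $g=v\cdot\nabla_xf$ violates the hypothesis of the conjecture. This proves Theorem~\ref{thm:A}.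
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}(i)]
The case $r>2$ was treated in Section~\ref{sec:packets}. Let $1\le r<2$, and let $Q,c_0,S$ satisfy \eqref{eq:Q}. Since $\int\Phi>0$, there is $c_1>0$ such that $P=\{\Phi\ge c_1\}$ has positive measure. By the Lebesgue density theorem, almost every $s_0\in P$ satisfies $|[s_0-\ell,s_0+\ell]\setminus P|/\ell\to0$ as $\ell\to0$; fix such an $s_0$.

The order of the choices matters. Let $\tau\in(0,\frac14]$ and $K=\lceil C_r\tau^{-p}\rceil$, which determines $w$. Since $\lambda=2/(\tau\alpha)\to\infty$ as $\alpha\to0$ and $C_*$ does not depend on $\varepsilon$, we can fix $\alpha>0$ so small that \eqref{eq:params} holds. Only then do we choose $\varepsilon\in(0,1]$ so small that \eqref{eq:density} holds, which is possible because its left side is $o(\varepsilon)$. Proposition~\ref{prop:main} shows that the supremum in \eqref{eq:unbounded} with $\mu=\frac12$ is at least $c_*\tau^{-1/2}$. Letting $\tau\to0$ gives \eqref{eq:unbounded}, and Lemma~\ref{lem:ubp} gives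 $f\in X_r$ with $\rho_\varphi[f]\notin B^{1/2}_{r,\infty}$.

For the last assertion let $1<r<\infty$. If $r\ne2$, the function $f$ just found has $\rho_\varphi[f]\notin W^{1/2,r}$, because $W^{1/2,r}\subset B^{1/2}_{r,\infty}$. If $r=2$, then $\rho_\varphi$ maps $X_2$ into $H^{1/2}=W^{1/2,2}$ by the averaging lemma recalled in Section~\ref{sec:intro}.
\end{proof}

\begin{remark}
The assumptions on $\varphi$ play different roles. If $\varphi=0$ almost everywhere then $\rho_\varphi=0$, so the assumption $\varphi\ne0$ is necessary; it provides the set $Q$ and the density point $s_0$. No smoothness, sign or continuity of $\varphi$ is used, because the factor $\sigma=\mathbf 1_Q/\varphi$ is absorbed in $f$ and the transport operator does not differentiate in $v$. In the proof of (i) the scale $\varepsilon$, and with it the frequency $\Lambda=\lambda/\varepsilon$, depends on the rate at which $P$ fills the intervals around $s_0$. This is why the quantitative statement (iii) is made for the model weight, for which $\varepsilon=1$.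
\end{remark}

\begin{thebibliography}{1}

\bibitem{Arsenio}
Diogo Ars\'enio,
\texttt{http://jedp.cedram.org/cedram-bin/article/JEDP\_2015\_\_\_\_A1\_0.pdf}

\end{thebibliography}
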